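\title{Approximate amenability of the Fourier algebra forces amenability of the group}

\begin{abstract}
We prove that a discrete group $G$ is amenable whenever its Fourier algebra $A(G)$ is approximately amenable. The proof has two parts. The first is a criterion for an arbitrary Banach algebra: a sequence of mutually orthogonal elements that act almost as zero on their norming functionals rules out approximate amenability. The second is a construction, on a non-amenable discrete group, of finitely supported functions of norm one in $A(G)$ with arbitrarily small multiplier norm. With theorems of Losert and Ruan, the same criterion shows that for every locally compact group $G$ amenability of $G$ is equivalent to operator approximate amenability of $A(G)$.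
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a Banach algebra and $X$ a Banach $A$-bimodule, that is, a Banach space that is an $A$-bimodule with bounded bilinear actions. The dual space $X^*$ is a Banach $A$-bimodule under the dual actions
\[
(f\cdot a)(x)=f(a\cdot x),\qquad (a\cdot f)(x)=f(x\cdot a)\qquad(a\in A,\ x\in X,\ f\in X^*).
\]
A continuous linear map $D:A\to X^*$ is a \emph{derivation} if $D(ab)=D(a)\cdot b+a\cdot D(b)$ for all $a,b\in A$. It is \emph{inner} if $D(a)=a\cdot f-f\cdot a$ for a fixed $f\in X^*$, and \emph{approximately inner} if there is a net $(f_i)$ in $X^*$ with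
\[
D(a)=\lim_i\,(a\cdot f_i-f_i\cdot a)\qquad(a\in A),
\]
the limit taken in norm. The algebra $A$ is \emph{amenable} (respectively \emph{approximately amenable}) if, for every Banach $A$-bimodule $X$, every continuous derivation $A\to X^*$ is inner (respectively approximately inner). The two notions differ only in that the net $(f_i)$ may be unbounded: if it is bounded, any weak* cluster point $f$ implements $D$, because the actions of $a$ on $X^*$ are weak* continuous.

Let $G$ be a locally compact group with a left Haar measure, and write $\check\eta(x)=\eta(x^{-1})$. The \emph{Fourier algebra}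
\[
A(G)=\{\xi*\check\eta:\ \xi,\eta\in L^2(G)\},\qquad
\|h\|_A=\inf\{\|\xi\|_2\|\eta\|_2:\ h=\xi*\check\eta\},
\]
is a commutative Banach algebra of continuous functions under pointwise multiplication. For $G=\mathbb Z$, passing to Fourier series turns $\xi*\check\eta$ into a product of two functions in $L^2(\mathbb T)$, so $A(\mathbb Z)$ is the algebra of Fourier coefficients of $L^1(\mathbb T)$, with the $L^1$ norm. The group $G$ is \emph{amenable} if $L^\infty(G)$ carries a left-invariant mean; compact groups are amenable. Two facts are known.
\begin{enumerate}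
\item[(i)] If $G$ is discrete and amenable, then $A(G)$ is approximately amenable. For example, $A(H)$ is approximately amenable but not amenable when $H$ is the discrete Heisenberg group.
\item[(ii)] If the free group $\mathbb F_2$ is a closed subgroup of $G$, then $A(G)$ is not approximately amenable.
\end{enumerate}
The following question is posed in \cite{slides}.
\begin{quote}
\emph{Let $G$ be a discrete group. Does approximate amenability of $A(G)$ imply amenability of $G$?}
\end{quote}
Fact (ii) suggests that the answer is yes, but it applies only in the presence of a free subgroup; a proof for all discrete groups has to use non-amenability itself. There is also a reason for doubt. On any discrete group, amenable or not, the equations behind approximate amenability can be solved exactly for every finite family of finitely supported functions (Example~\ref{ex:functions}), and such functions are dense in $A(G)$. Since unbounded nets are allowed, it is not evident that the passage to the closure can be obstructed.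

\begin{theorem}\label{thm:discrete}
If $G$ is a discrete group and $A(G)$ is approximately amenable, then $G$ is amenable.
\end{theorem}

With fact (i), whose first assertion we reprove in Proposition~\ref{prop:amenable}, this shows that for discrete $G$ the algebra $A(G)$ is approximately amenable if and only if $G$ is amenable. The obstruction is given by a general criterion, in which $A^*$ carries the dual actions $(\kappa\cdot a)(x)=\kappa(ax)$ and $(a\cdot\kappa)(x)=\kappa(xa)$.

\begin{theorem}\label{thm:criterion}
Let $A$ be a Banach algebra. Suppose there are $C<\infty$, $a_j\in A$ and $\kappa_j\in A^*$ $(j\ge1)$ such that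
\begin{enumerate}
\item[(H1)] $\|a_j\|\le C$, $\|\kappa_j\|\le C$ and $\kappa_j(a_j)=1$ for all $j$;
\item[(H2)] $a_ia_j=0$, $\kappa_j(a_i)=0$, $\kappa_j\cdot a_i=0$ and $a_i\cdot\kappa_j=0$ whenever $i\ne j$;
\item[(H3)] $\delta_j:=\max(\|\kappa_j\cdot a_j\|,\|a_j\cdot\kappa_j\|)\to0$.
\end{enumerate}
Then $A$ is not approximately amenable.
\end{theorem}

Hypothesis (H3) measures how expensive it is to act as a unit on $a_j$. If $\|a_j-a_ju\|\le 1/(2C)$, then $\frac12\le|\kappa_j(a_ju)|\le\delta_j\|u\|$, so $\|u\|\ge1/(2\delta_j)$; the same holds on the other side.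

The criterion also settles the locally compact case. The operator space notions in the next statement are recalled in Section~\ref{sec:operator}.

\begin{theorem}\label{thm:lc}
Let $G$ be a locally compact group.
\begin{enumerate}
\item[(a)] If $A(G)$ is approximately amenable, or only operator approximately amenable, then $G$ is amenable.
\item[(b)] $A(G)$ is operator approximately amenable $\iff$ $G$ is amenable $\iff$ $A(G)$ is operator amenable.
\item[(c)] For discrete $G$, all these conditions are equivalent to approximate amenability of $A(G)$. For non-discrete $G$, amenability of $G$ does not imply approximate amenability of $A(G)$.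
\end{enumerate}
\end{theorem}

Sections \ref{sec:diagonals} and \ref{sec:criterion} prove Theorem~\ref{thm:criterion}. Section~\ref{sec:fourier} shows that its hypotheses hold in $A(G)$ as soon as the multiplier norm is not equivalent to the norm of $A(G)$, and Section~\ref{sec:discrete} proves this inequivalence for non-amenable discrete groups. Beyond basic operator theory, the proof of Theorem~\ref{thm:discrete} uses only Eymard's duality, Kaplansky's density theorem and Kesten's criterion. Theorem~\ref{thm:lc} also uses theorems of Losert \cite{Losert}, Ruan \cite{Ruan} and Johnson \cite{Johnson}.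

\section{Approximate diagonals}\label{sec:diagonals}

Approximate amenability quantifies over all bimodules and all derivations. One universal derivation reduces it to the existence of a single tensor that almost commutes with finitely many given elements.

Let $A^\#=A\oplus\mathbb C1$ be the unitization, formed even if $A$ has a unit, with $\|x+z1\|=\|x\|+|z|$. Let $\chi:A^\#\to\mathbb C$ be the character with kernel $A$, and let $q(x)=x-\chi(x)1\in A$; then $\|\chi\|=1$ and $\|q\|\le1$. Let $E=A^\#\widehat\otimes A^\#$ be the projective tensor product: the completion of $A^\#\otimes A^\#$ in the norm $\inf\sum\|x_i\|\|y_i\|$, through which every bounded bilinear map on $A^\#\times A^\#$ factors with the same norm. It is a Banach $A$-bimodule under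
\begin{equation}\label{eq:actions}
c\cdot(x\otimes y)=cx\otimes y,\qquad (x\otimes y)\cdot c=x\otimes yc ,
\end{equation}
and the product map $\pi:E\to A^\#$, $\pi(x\otimes y)=xy$, is a contractive bimodule map.

\begin{lemma}\label{lem:diagonal}
Let $A$ be a Banach algebra.
\begin{enumerate}
\item[(a)] If $A$ is approximately amenable, then for every finite set $\mathcal F\subset A$ and every $\varepsilon>0$ there is $M\in E^{**}$ with $\langle M,\chi\otimes\chi\rangle=1$ and $\|c\cdot M-M\cdot c\|\le\varepsilon$ for $c\in\mathcal F$.
\item[(b)] If for every finite set $\mathcal F\subset A$ and every $\varepsilon>0$ there is $M\in E$ with $\pi(M)=1$ and $\|c\cdot M-M\cdot c\|\le\varepsilon$ for $c\in\mathcal F$, then $A$ is approximately amenable.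
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $K=\ker\pi$, a closed sub-bimodule of $E$, and let $D(c)=c\otimes1-1\otimes c\in K$. Then
\[
D(c)\cdot d+c\cdot D(d)=c\otimes d-1\otimes cd+cd\otimes1-c\otimes d=D(cd),
\]
so $D$ is a continuous derivation into $K$, and hence into the dual bimodule $K^{**}=(K^*)^*$, since the canonical embedding $K\to K^{**}$ is a bimodule map. There is $\xi\in K^{**}$ with $\|D(c)-(c\cdot\xi-\xi\cdot c)\|\le\varepsilon$ for $c\in\mathcal F$. The second adjoint of the inclusion $K\subset E$ is an isometric bimodule map, so we may regard $\xi$ as an element of $E^{**}$. Put $M=1\otimes1-\xi$. Then $c\cdot M-M\cdot c=D(c)-(c\cdot\xi-\xi\cdot c)$. The functional $\chi\otimes\chi=\chi\circ\pi$ vanishes on $K$, so $\langle\xi,\chi\otimes\chi\rangle=0$ and $\langle M,\chi\otimes\chi\rangle=1$.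

(b) Let $D:A\to X^*$ be a continuous derivation. Let $1$ act as the identity on $X^*$ and put $D(1)=0$; then $D$ is a derivation on $A^\#$. Define a bounded map $\Psi:E\to X^*$ by $\Psi(x\otimes y)=D(x)\cdot y$. On elementary tensors, and so on $E$, we have $\Psi(z\cdot c)=\Psi(z)\cdot c$ and $\Psi(c\cdot z)=D(c)\cdot\pi(z)+c\cdot\Psi(z)$. With $f=-\Psi(M)$ this gives $D(c)-(c\cdot f-f\cdot c)=\Psi(c\cdot M-M\cdot c)$, of norm at most $\|\Psi\|\varepsilon$ for $c\in\mathcal F$. Index the elements $f$ by the pairs $(\mathcal F,\varepsilon)$.
\end{proof}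

To see what such an $M$ contains, suppose that $M\in E$ and $(\chi\otimes\chi)(M)=1$. Splitting both factors as $A\oplus\mathbb C1$, we can write
\[
M=1\otimes1-u\otimes1-1\otimes v+F,\qquad u,v\in A,\quad F\in A\widehat\otimes A,
\]
and then
\[
c\cdot M-M\cdot c=(c-cu)\otimes1-1\otimes(c-vc)+\big(c\cdot F-F\cdot c+u\otimes c-c\otimes v\big).
\]
The contractions $q\otimes\chi$, $\chi\otimes q$ and $q\otimes q$ pick out the three terms. Hence $\|c\cdot M-M\cdot c\|\le\varepsilon$ implies
\begin{equation}\label{eq:three}
\|c-cu\|\le\varepsilon,\qquad \|c-vc\|\le\varepsilon,\qquad \|c\cdot F-F\cdot c+u\otimes c-c\otimes v\|\le\varepsilon .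
\end{equation}
The first two inequalities say that $u$ and $v$ are approximate units for $c$, of uncontrolled norm. The third ties $u$ to $v$ through $F$, and it carries the obstruction.

\begin{example}\label{ex:functions}
Let $A$ be a Banach algebra of functions on a set $\Omega$, under pointwise multiplication, that contains all point masses $\delta_x$. For a finitely supported function $u$ put
\[
M_u=(1-u)\otimes(1-u)+\sum_{x\in\Omega}\big(2u(x)-u(x)^2\big)\,\delta_x\otimes\delta_x\in E .
\]
Then $\pi(M_u)=(1-u)^2+2u-u^2=1$. Each $\delta_x\otimes\delta_x$ commutes with every $c\in A$, so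
\begin{equation}\label{eq:Mu}
\|c\cdot M_u-M_u\cdot c\|=\|(c-cu)\otimes(1-u)-(1-u)\otimes(c-cu)\|\le2(1+\|u\|)\,\|c-cu\| .
\end{equation}
If $S$ is finite and $u=1_S$, then $M_u$ commutes exactly with every $c$ supported in $S$. An obstruction to approximate amenability of such an algebra can therefore be seen only on infinitely supported elements. For $A=c_0(\mathbb N)$ we have $\|1_S\|\le1$ and $\|c-c1_S\|\to0$ as $S$ increases, so $c_0(\mathbb N)$ is approximately amenable by Lemma~\ref{lem:diagonal}(b).
\end{example}

\section{The criterion}\label{sec:criterion}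

\subsection*{The model case $\ell^1(\mathbb N)$}
Let $A=\ell^1(\mathbb N)$ with pointwise multiplication, so that $A^*=\ell^\infty(\mathbb N)$ and $A\widehat\otimes A=\ell^1(\mathbb N\times\mathbb N)$. Choose disjoint sets $B_j\subset\mathbb N$ with $n_j=|B_j|=4^j$ elements, and put $a_j=n_j^{-1}1_{B_j}$ and $\kappa_j=1_{B_j}$. Then (H1) and (H2) hold with $C=1$, and $\delta_j=\|a_j\kappa_j\|_\infty=1/n_j$. Put $\alpha_j=2^{-j}$, let $a=\sum_{j\ \mathrm{odd}}\alpha_ja_j$ and $b=\sum_{j\ \mathrm{even}}\alpha_ja_j$, and suppose that $u,v,F$ satisfy \eqref{eq:three} for $c=a$ and $c=b$. Let $s_j$ be the average of $u$ over $B_j$, let $r_k$ be the average of $v$ over $B_k$, and let $F_{jk}$ be the average of $F$ over $B_j\times B_k$.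

The first inequality for $c=a$, restricted to $B_1$, gives $\alpha_1|1-s_1|\le\varepsilon$. The third inequality bounds the $\ell^1$ norm of
\[
(x,y)\mapsto\big(c(x)-c(y)\big)F(x,y)+u(x)c(y)-c(x)v(y).
\]
Restrict it to $B_j\times B_k$ with $j$ odd and $k$ even. For $c=a$ the function is $\alpha_jn_j^{-1}(F(x,y)-v(y))$, and for $c=b$ it is $-\alpha_kn_k^{-1}(F(x,y)-u(x))$. Summing over the $n_jn_k$ points gives
\[
|F_{jk}-r_k|\le\frac{\varepsilon}{\alpha_jn_k},\qquad |F_{jk}-s_j|\le\frac{\varepsilon}{\alpha_kn_j}.
\]
One test element gives one relation on each rectangle, and the unknown $F_{jk}$ can absorb it; two test elements with disjoint supports give two relations, and $F_{jk}$ drops out. A direct comparison of $s_1$ with $r_k$ costs $\varepsilon/(\alpha_kn_1)$, which is unbounded in $k$. Comparing neighbors instead produces a chain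
\[
1\approx s_1\approx F_{12}\approx r_2\approx F_{32}\approx s_3\approx F_{34}\approx r_4\approx\cdots
\]
in which the step from index $m$ to $m+1$ costs $\varepsilon(2^m4^{-m-1}+2^{m+1}4^{-m})=\frac94\varepsilon2^{-m}$. For small $\varepsilon$ all members of the chain stay near $1$. But $|s_j|\le\|u\|_1/n_j\to0$. The norm of $u$ is not controlled, yet it is finite, and this is enough for a contradiction.

\subsection*{The general case}
Averages over blocks become pairings with the small functionals $\kappa_j\cdot a_j$ and $a_j\cdot\kappa_j$, and sums over blocks become pairings with $\kappa_j$. Working with functionals also lets $M$ lie in the bidual. We isolate the two properties of the tensor norm that the argument needs, since Section~\ref{sec:operator} uses a different one.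

\begin{proposition}\label{prop:core}
Let $A$, $C$, $a_j$, $\kappa_j$ satisfy \textup{(H1)--(H3)}. Let $\mathcal E$ be the completion of $A^\#\otimes A^\#$ in a norm such that
\begin{enumerate}
\item[(E1)] the actions \eqref{eq:actions} extend to make $\mathcal E$ a Banach $A$-bimodule;
\item[(E2)] for $f,g\in(A^\#)^*$ the functional $f\otimes g$ is bounded on $\mathcal E$, with $\|f\otimes g\|\le\|f\|\|g\|$.
\end{enumerate}
Then there are $a,b\in A$ for which no $M\in\mathcal E^{**}$ satisfies $\langle M,\chi\otimes\chi\rangle=1$ and $\|c\cdot M-M\cdot c\|\le\frac{2}{17C}$ for $c\in\{a,b\}$.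
\end{proposition}

\begin{proof}
The hypotheses pass to subsequences, so by (H3) we may assume $\delta_j\le4^{-j}$. Put $\alpha_j=2^{-j}$ and
\[
a=\sum_{j\ \mathrm{odd}}\alpha_ja_j,\qquad b=\sum_{j\ \mathrm{even}}\alpha_ja_j ;
\]
the series converge because $\|a_j\|\le C$. Suppose that $M$ exists. Put $\varepsilon=2/(17C)$ and $N_c=c\cdot M-M\cdot c$. For $f,g\in(A^\#)^*$ and $c\in A$ write $(f\cdot c)(x)=f(cx)$ and $(c\cdot g)(y)=g(yc)$. By the definition of the dual actions, $\langle N_c,\Phi\rangle=\langle M,\,z\mapsto\Phi(c\cdot z-z\cdot c)\rangle$ for $\Phi\in\mathcal E^*$. Evaluating on elementary tensors, which span a dense subspace, we obtain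
\begin{equation}\label{eq:pairing}
\langle N_c,f\otimes g\rangle=\langle M,\ (f\cdot c)\otimes g-f\otimes(c\cdot g)\rangle .
\end{equation}

Define functionals on $A^\#$ by
\[
Q_j(x)=\kappa_j(q(x)),\qquad P_j(x)=\kappa_j(a_jq(x)),\qquad R_j(x)=\kappa_j(q(x)a_j),
\]
so that $\|Q_j\|\le C$ and $\|P_j\|,\|R_j\|\le\delta_j$, and put
\[
s_j=-\langle M,P_j\otimes\chi\rangle,\qquad r_k=-\langle M,\chi\otimes R_k\rangle,\qquad F_{jk}=\langle M,P_j\otimes R_k\rangle .
\]
(For $M=1\otimes1-u\otimes1-1\otimes v+F$ we get $s_j=\kappa_j(a_ju)$ and $r_k=\kappa_k(va_k)$, which are the averages of the model case.)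

Let $j$ be odd, $k$ even, and $x,y\in A^\#$. The products $ax$, $bx$, $ya$, $yb$ lie in $A$, where $q$ is the identity and $\chi$ vanishes. Since $\kappa_j\cdot a_i=0$ and $\kappa_j(a_i)=0$ for $i\ne j$, and $\kappa_j(a_j)=1$,
\[
Q_j(ax)=\kappa_j(a\,q(x))+\chi(x)\kappa_j(a)=\alpha_jP_j(x)+\alpha_j\chi(x).
\]
Since $a_i\cdot\kappa_k=0$ and $\kappa_k(a_i)=0$ for $i\ne k$, and $\kappa_k(a_k)=1$,
\[
Q_k(yb)=\kappa_k(q(y)\,b)+\chi(y)\kappa_k(b)=\alpha_kR_k(y)+\alpha_k\chi(y).
\]
Since odd and even indices differ, $aa_k=0$ and $a_jb=0$, so $R_k(ya)=\kappa_k(yaa_k)=0$ and $P_j(bx)=\kappa_j(a_jbx)=0$. In summary,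
\[
Q_j\cdot a=\alpha_j(P_j+\chi),\qquad b\cdot Q_k=\alpha_k(R_k+\chi),\qquad a\cdot R_k=0,\qquad P_j\cdot b=0,\qquad a\cdot\chi=0 .
\]
Inserting these in \eqref{eq:pairing} gives
\begin{align*}
\langle N_a,Q_j\otimes R_k\rangle&=\alpha_j\langle M,(P_j+\chi)\otimes R_k\rangle=\alpha_j(F_{jk}-r_k),\\
\langle N_b,P_j\otimes Q_k\rangle&=-\alpha_k\langle M,P_j\otimes(R_k+\chi)\rangle=-\alpha_k(F_{jk}-s_j),\\
\langle N_a,Q_1\otimes\chi\rangle&=\alpha_1\langle M,(P_1+\chi)\otimes\chi\rangle=\alpha_1(1-s_1).
\end{align*}
By (E2) the left sides have modulus at most $\varepsilon C\delta_k$, $\varepsilon C\delta_j$ and $\varepsilon C$. Eliminating $F_{jk}$,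
\begin{equation}\label{eq:link}
|s_j-r_k|\le\varepsilon C\Big(\frac{\delta_k}{\alpha_j}+\frac{\delta_j}{\alpha_k}\Big),\qquad |1-s_1|\le2\varepsilon C .
\end{equation}

Let $t_m=s_m$ for odd $m$ and $t_m=r_m$ for even $m$. The first bound in \eqref{eq:link} is symmetric in $j$ and $k$, so with $\{j,k\}=\{m,m+1\}$ it gives, for either parity of $m$,
\[
|t_{m+1}-t_m|\le\varepsilon C\Big(\frac{\delta_{m+1}}{\alpha_m}+\frac{\delta_m}{\alpha_{m+1}}\Big)\le\varepsilon C\big(4^{-m-1}2^m+4^{-m}2^{m+1}\big)=\tfrac94\,\varepsilon C\,2^{-m}.
\]
Summing, $|1-t_m|\le(2+\frac94)\varepsilon C=\frac12$ for all $m$. On the other hand $|t_m|\le\|M\|\delta_m\to0$ by (E2). This is a contradiction.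
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The projective tensor product $E$ satisfies (E1), and it satisfies (E2) because $(x,y)\mapsto f(x)g(y)$ is bilinear of norm $\|f\|\|g\|$. Proposition~\ref{prop:core} contradicts the conclusion of Lemma~\ref{lem:diagonal}(a) for $\mathcal F=\{a,b\}$.
\end{proof}

\begin{remark}
Hypothesis (H3) is used twice: it makes the links of the chain summable, and it forces $t_m\to0$. It cannot be dropped: in $c_0(\mathbb N)$ the point masses and point evaluations satisfy (H1) and (H2), and $c_0(\mathbb N)$ is approximately amenable by Example~\ref{ex:functions}. In contrast, $\ell^p(\mathbb N)$ with pointwise multiplication is not approximately amenable for $1\le p<\infty$: with blocks as above, $a_j=n_j^{-1/p}1_{B_j}$ and $\kappa_j=n_j^{1/p-1}1_{B_j}$ have norm one in $\ell^p$ and its dual, and $\delta_j=n_j^{-1/p}$.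
\end{remark}

\section{The Fourier algebra and its multiplier norm}\label{sec:fourier}

Let $G$ be a locally compact group. Write $(\cdot\,|\,\cdot)$ for the inner product of $L^2(G)$, linear in the first variable, and $\lambda$ for the left regular representation, $(\lambda(x)\eta)(y)=\eta(x^{-1}y)$. The group von Neumann algebra $VN(G)$ is the closure of the span of $\lambda(G)$ in the weak operator topology. Since $(\xi*\check\eta)(x)=\int\xi(y)\eta(x^{-1}y)\,dy=(\lambda(x)\eta\,|\,\bar\xi)$, the elements of $A(G)$ are the coefficient functions of $\lambda$. \emph{Eymard's duality} states that the pairing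
\begin{equation}\label{eq:eymard}
\langle\xi*\check\eta,T\rangle=(T\eta\,|\,\bar\xi)\qquad(T\in VN(G))
\end{equation}
is well defined and identifies $VN(G)$ isometrically with $A(G)^*$. In particular $\langle h,\lambda(x)\rangle=h(x)$, and the weak* topology of $VN(G)$ is the weak operator topology.

For $\kappa\in C_c(G)$ let $\lambda(\kappa)=\int\kappa(x)\lambda(x)\,dx\in VN(G)$; then $\langle h,\lambda(\kappa)\rangle=\int\kappa h$. The operators $\lambda(\kappa)$ form a $*$-subalgebra of $VN(G)$. It is weak* dense by the Hahn--Banach theorem, because a continuous $h$ with $\int\kappa h=0$ for all $\kappa\in C_c(G)$ is zero. \emph{Kaplansky's density theorem} states that if a $*$-algebra of operators has weak operator closure $N$, then its unit ball is strongly dense in the unit ball of $N$. Therefore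
\begin{equation}\label{eq:norming}
\|h\|_A=\sup\Big\{\Big|\int\kappa h\Big|:\ \kappa\in C_c(G),\ \|\lambda(\kappa)\|\le1\Big\}\qquad(h\in A(G)).
\end{equation}
The compactly supported elements of $A(G)$ are dense: approximate $\xi,\eta$ in $L^2(G)$ by $\xi',\eta'\in C_c(G)$ and use $\|\xi*\check\eta-\xi'*\check\eta'\|_A\le\|\xi-\xi'\|_2\|\eta\|_2+\|\xi'\|_2\|\eta-\eta'\|_2$.

The \emph{multiplier norm} of $h\in A(G)$ is
\[
\|h\|_M=\sup\{\|hf\|_A:\ f\in A(G),\ \|f\|_A\le1\}\le\|h\|_A .
\]
For $T\in VN(G)$ the functional $T\cdot h=h\cdot T$ is $f\mapsto\langle hf,T\rangle$, so its norm is at most $\|h\|_M\|T\|$. Thus a function of norm one and small multiplier norm supplies one pair $(a_j,\kappa_j)$ as in (H1) and (H3), and translation supplies the orthogonality (H2).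

\begin{proposition}\label{prop:reduction}
Let $G$ be a non-compact locally compact group. Suppose that for every $\delta>0$ there is $h\in A(G)$ with $\|h\|_A=1$ and $\|h\|_M\le\delta$. Then $A(G)$ satisfies \textup{(H1)--(H3)} with $C=2$.
\end{proposition}

\begin{proof}
Fix $j\ge1$. Take $h$ with $\|h\|_A=1$ and $\|h\|_M\le1/(4j)$, and a compactly supported $h'\in A(G)$ with $\|h-h'\|_A\le1/(4j)$. Then $\|h'\|_A\ge\frac12$ and $\|h'\|_M\le1/(2j)$, so $h_j=h'/\|h'\|_A$ has compact support, $\|h_j\|_A=1$ and $\|h_j\|_M\le1/j$. By \eqref{eq:norming} there is $\kappa\in C_c(G)$ with $\|\lambda(\kappa)\|\le1$ and $|\int\kappa h_j|\ge\frac12$. The function $f_j=\kappa/\int\kappa h_j$ has $\|\lambda(f_j)\|\le2$ and $\int f_jh_j=1$.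

Let $(L_gh)(x)=h(g^{-1}x)$. Since $L_g(\xi*\check\eta)=(L_g\xi)*\check\eta$, the map $L_g$ is an isometric automorphism of $A(G)$, and so it preserves $\|\cdot\|_M$ as well. By left invariance of Haar measure, $\lambda(L_gf)=\lambda(g)\lambda(f)$ has the same norm as $\lambda(f)$, and $\int(L_gf)(L_gh)=\int fh$.

Let $Y_j=\operatorname{supp}h_j\cup\operatorname{supp}f_j$, a compact set. The set $\big(\bigcup_{i<j}g_iY_i\big)Y_j^{-1}$ is compact, so it is not all of $G$; choose $g_j$ outside it, inductively. The sets $g_jY_j$ are then pairwise disjoint. Put $a_j=L_{g_j}h_j$ and $\kappa_j=\lambda(L_{g_j}f_j)$. Then (H1) holds with $C=2$, and $\delta_j\le\|a_j\|_M\|\kappa_j\|\le2/j$ gives (H3). For $i\ne j$, disjointness of supports gives $a_ia_j=0$ and $(L_{g_j}f_j)\,a_i=0$. The second identity gives $\kappa_j(a_i)=0$ and $\kappa_j(a_ix)=0$ for all $x\in A(G)$, which is the rest of (H2).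
\end{proof}

From here to the end of Section~\ref{sec:discrete}, $G$ is discrete, Haar measure is counting measure, and $C_c(G)=\mathbb C[G]$ is the space of finitely supported functions. From $h=h*\check\delta_e$ we get $\mathbb C[G]\subset A(G)$ and $\|h\|_A\le\|h\|_2$. The next result shows that the hypothesis of Proposition~\ref{prop:reduction} fails for amenable $G$, and that the same functions prove fact (i).

\begin{proposition}\label{prop:amenable}
Let $G$ be discrete and amenable. Then $\|\cdot\|_M=\|\cdot\|_A$ on $A(G)$, and $A(G)$ is approximately amenable.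
\end{proposition}

\begin{proof}
We use the F{\o}lner condition: for finite $S\subset G$ and $\eta>0$ there is a finite nonempty $F\subset G$ with $|F\cap xF|\ge(1-\eta)|F|$ for $x\in S$. Let $u=|F|^{-1}1_F*\check1_F\in\mathbb C[G]$. Then $\|u\|_A\le1$ and $u(x)=|F\cap xF|/|F|$, so $|1-u|\le\eta$ on $S$. If $c\in A(G)$ and $c'\in\mathbb C[G]$ is supported in $S$, then
\[
\|c-cu\|_A\le2\|c-c'\|_A+\|c'(1-u)\|_2\le2\|c-c'\|_A+\eta\|c'\|_2 .
\]
By density of $\mathbb C[G]$, we can choose $u$ so that $\|c-cu\|_A$ is as small as we like for all $c$ in a given finite set. Since $\|cu\|_A\le\|c\|_M$, the first claim follows. The second follows from \eqref{eq:Mu} and Lemma~\ref{lem:diagonal}(b).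
\end{proof}

\section{Non-amenable discrete groups}\label{sec:discrete}

We need functions $e\in\mathbb C[G]$ with $\|e\|_A$ large and $\|e\|_M$ bounded. Both norms are hard to compute, so we control them through $|e|^2$ alone: random signs make $\|e\|_A$ comparable to its upper bound $\|e\|_2=(\sum|e|^2)^{1/2}$, and a Schur multiplier estimate bounds $\|e\|_M$ in terms of $\|\lambda(|e|^2)\|$. Kesten's criterion then separates $\sum|e|^2$ from $\|\lambda(|e|^2)\|$.

For $f\in\mathbb C[G]$ the operator $\lambda(f)=\sum_xf(x)\lambda(x)$ is convolution by $f$ on the left, with matrix entries $(\lambda(f)\delta_t\,|\,\delta_s)=f(st^{-1})$. Let $\tau(T)=(T\delta_e\,|\,\delta_e)$; thus $\tau(\lambda(x))$ is $1$ for $x=e$ and $0$ otherwise. (The letter $e$ as a subscript or group element is the identity of $G$.)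

\subsection*{Lower bound for the norm}

\begin{lemma}\label{lem:signs}
For $f\in\mathbb C[G]$ there is $\theta:G\to\{\pm1\}$ with $\|\theta f\|_A\ge\|f\|_2/\sqrt3$.
\end{lemma}

\begin{proof}
Assume $f\ne0$. For a choice of signs $\theta$ let $h=\theta f$ and $X_\theta=\sum_xh(x)\lambda(x)^*$, so that $X_\theta\delta_e=\check h$. Apply \eqref{eq:eymard} with $\xi=\delta_e$ and $\eta=\check h$: then $\xi*\check\eta=h$, and $\langle h,T\rangle=(T\check h\,|\,\delta_e)=\tau(TX_\theta)$. In the polar decomposition $X_\theta=V|X_\theta|$ the partial isometry $V$ lies in $VN(G)$ and $V^*X_\theta=|X_\theta|$. Taking $T=V^*$ gives $\|\theta f\|_A\ge\tau(|X_\theta|)$.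

It remains to bound this first moment of $|X_\theta|$ from below, which we do through the second and fourth moments. For every $\theta$, $\tau(|X_\theta|^2)=\|X_\theta\delta_e\|^2=\|f\|_2^2$. Let the signs $\theta(x)$, $x\in\operatorname{supp}f$, be independent and uniform. Expanding $(X_\theta^*X_\theta)^2$,
\[
\mathbb E\,\tau(|X_\theta|^4)=\sum_{x_1,\dots,x_4}\mathbb E\big[\theta(x_1)\theta(x_2)\theta(x_3)\theta(x_4)\big]\,\overline{f(x_1)}f(x_2)\overline{f(x_3)}f(x_4)\,\tau\big(\lambda(x_1x_2^{-1}x_3x_4^{-1})\big).
\]
The expectation is $0$ unless the four points coincide in pairs, and then it is $1$. For each of the three pairings, the sum of $|f(x_1)f(x_2)f(x_3)f(x_4)|$ over the corresponding quadruples is $\big(\sum_x|f(x)|^2\big)^2$. Since $|\tau(\lambda(\cdot))|\le1$, we get $\mathbb E\,\tau(|X_\theta|^4)\le3\|f\|_2^4$.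

By the spectral theorem there is a probability measure $\mu_\theta$ on $[0,\infty)$ with $\tau(|X_\theta|^p)=\int s^p\,d\mu_\theta(s)$ for $p>0$. Let $\bar\mu$ be the average of the $\mu_\theta$. H\"older's inequality applied to $s^2=s^{2/3}s^{4/3}$ gives
\[
\|f\|_2^2=\int s^2\,d\bar\mu\le\Big(\int s\,d\bar\mu\Big)^{2/3}\Big(\int s^4\,d\bar\mu\Big)^{1/3}\le\big(\mathbb E\,\tau(|X_\theta|)\big)^{2/3}\big(3\|f\|_2^4\big)^{1/3}.
\]
Raising to the power $3/2$ yields $\mathbb E\,\tau(|X_\theta|)\ge\|f\|_2/\sqrt3$, so some $\theta$ attains this bound.
\end{proof}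

\subsection*{Upper bound for the multiplier norm}
The matrix of $\lambda(e\kappa)$ is the entrywise product of the kernel $e(st^{-1})$ with the matrix of $\lambda(\kappa)$. Kernels with bounded rows or bounded columns act boundedly in this way.

\begin{lemma}\label{lem:schur}
Let $e\in\mathbb C[G]$ and $\beta>0$. Suppose that $e(st^{-1})=p(s,t)+p'(s,t)$ for $s,t\in G$, where $\sum_t|p(s,t)|^2\le\beta^2$ for all $s$ and $\sum_s|p'(s,t)|^2\le\beta^2$ for all $t$. Then $\|\lambda(e\kappa)\|\le2\beta\|\lambda(\kappa)\|$ for all $\kappa\in\mathbb C[G]$, and $\|e\|_M\le2\beta$.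
\end{lemma}

\begin{proof}
Let $T$ be a bounded operator on $\ell^2(G)$ with entries $T_{st}=(T\delta_t\,|\,\delta_s)$. For $\xi,\eta\in\mathbb C[G]$ define vectors in $\ell^2(G)\otimes\ell^2(G)$ by
\[
\tilde\xi=\sum_t\xi(t)\,\delta_t\otimes\delta_t,\qquad \tilde\eta=\sum_s\eta(s)\,\delta_s\otimes\sum_t\overline{p(s,t)}\,\delta_t .
\]
Then $\|\tilde\xi\|=\|\xi\|_2$, $\|\tilde\eta\|\le\beta\|\eta\|_2$, and $((T\otimes1)\tilde\xi\,|\,\tilde\eta)=\sum_{s,t}p(s,t)T_{st}\xi(t)\overline{\eta(s)}$. Hence the matrix $(p(s,t)T_{st})$ has norm at most $\beta\|T\|$. The adjoint of $(p'(s,t)T_{st})$ is the entrywise product of $T^*$ with the kernel $(s,t)\mapsto\overline{p'(t,s)}$, whose rows have $\ell^2$ norm at most $\beta$; so $(p'(s,t)T_{st})$ obeys the same bound. Adding the two bounds for $T=\lambda(\kappa)$ proves the first claim. For $f\in A(G)$ and $\|\lambda(\kappa)\|\le1$ we then have $|\sum\kappa ef|=|\langle f,\lambda(e\kappa)\rangle|\le2\beta\|f\|_A$, and \eqref{eq:norming} gives $\|ef\|_A\le2\beta\|f\|_A$.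
\end{proof}

The trivial choice $p'=0$ has $\beta=\|e\|_2$, which gains nothing. The point is to split the kernel well.

\begin{example}\label{ex:free}
Let $G$ be the free group on $x_1,x_2,\dots$, with $|s|$ the length of the reduced word $s$. Let $e=\theta1_{\{x_1,\dots,x_k\}}$ with signs $\theta$. If $e(st^{-1})\ne0$, then $s=x_it$ for some $i$, and either $|s|=|t|+1$ or $|t|=|s|+1$. In the first case $t$ is $s$ with its first letter deleted, so each row has at most one such entry; put these entries in $p$. In the second case $s$ is $t$ with its first letter deleted, so each column has at most one such entry; put these in $p'$. Then $\beta=1$ and $\|e\|_M\le2$, while Lemma~\ref{lem:signs} gives signs with $\|e\|_A\ge\sqrt{k/3}$. Letting $k\to\infty$ verifies the hypothesis of Proposition~\ref{prop:reduction}.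
\end{example}

In the example, an entry goes to $p$ exactly when $w(t)\ge w(s)$ for the weight $w(s)=2^{-|s|}$. In a general group, word length has no such property. What replaces it is a positive function $w$ with $\varphi*w\le2w$, where $\varphi$ dominates $|e|^2$, and a bound on $\|\lambda(\varphi)\|$ produces one by a geometric series.

\begin{lemma}\label{lem:weight}
Let $\varphi\in\mathbb C[G]$ satisfy $\varphi\ge0$, $\varphi(x)=\varphi(x^{-1})$ and $\|\lambda(\varphi)\|\le1$. If $|e|\le\varphi^{1/2}$ pointwise, then $\|\lambda(e\kappa)\|\le2\sqrt2\,\|\lambda(\kappa)\|$ for all $\kappa\in\mathbb C[G]$, and $\|e\|_M\le2\sqrt2$.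
\end{lemma}

\begin{proof}
Let $H$ be the subgroup generated by $\operatorname{supp}\varphi$, and let $w_0=\sum_{m\ge0}2^{-m}\varphi^{*m}$ with $\varphi^{*0}=\delta_e$. The series converges in $\ell^2(G)$, because $\varphi^{*m}=\lambda(\varphi)^m\delta_e$ has norm at most $1$. As $\varphi\ge0$, the support of $\varphi^{*m}$ is the set of products of $m$ elements of $\operatorname{supp}\varphi$; as $\operatorname{supp}\varphi$ is symmetric, these sets have union $H$. So $w_0>0$ exactly on $H$. Also $\varphi*w_0=2(w_0-\delta_e)\le2w_0$.

To obtain a weight that is positive on all of $G$, copy $w_0$ to each right coset: choose representatives $r$ of the cosets $Hr$ and put $w(hr)=w_0(h)$ for $h\in H$. If $s=hr$ and $\varphi(st^{-1})\ne0$, then $t=h'r$ with $h'\in H$ and $st^{-1}=hh'^{-1}$. Hence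
\begin{equation}\label{eq:super}
\sum_t\varphi(st^{-1})w(t)=(\varphi*w_0)(h)\le2w(s)\qquad(s\in G).
\end{equation}
Let $p(s,t)=e(st^{-1})$ if $w(t)\ge w(s)$ and $p(s,t)=0$ otherwise, and let $p'(s,t)=e(st^{-1})-p(s,t)$. On the support of $p$ we have $1\le w(t)/w(s)$, and on the support of $p'$ we have $1\le w(s)/w(t)$. By \eqref{eq:super}, and by symmetry of $\varphi$ in the second estimate,
\[
\sum_t|p(s,t)|^2\le\sum_t\varphi(st^{-1})\frac{w(t)}{w(s)}\le2,\qquad
\sum_s|p'(s,t)|^2\le\sum_s\varphi(ts^{-1})\frac{w(s)}{w(t)}\le2 .
\]
Apply Lemma~\ref{lem:schur} with $\beta=\sqrt2$.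
\end{proof}

\subsection*{Use of non-amenability}
For $\varphi\ge0$ we always have $\|\lambda(\varphi)\|\le\sum\varphi$. \emph{Kesten's criterion} (see \cite[Theorem 2.6.8]{BO}) states that a discrete group $G$ is amenable if and only if $\|\lambda(|S|^{-1}1_S)\|=1$ for every finite nonempty $S\subset G$. Convolution powers turn a single gap into an exponentially large one.

\begin{proposition}\label{prop:small}
Let $G$ be discrete and non-amenable. For every $\delta>0$ there is $a\in\mathbb C[G]$ with $\|a\|_A=1$ and $\|a\|_M\le\delta$.
\end{proposition}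

\begin{proof}
Choose a finite nonempty $S$ such that $\nu=|S|^{-1}1_S$ has $\|\lambda(\nu)\|<1$. Lemma~\ref{lem:weight} needs a symmetric function, so put $\mu=\check\nu*\nu$. This is a symmetric, finitely supported probability measure with $\lambda(\mu)=\lambda(\nu)^*\lambda(\nu)$. Thus $\rho:=\|\lambda(\mu)\|<1$, and $\rho\ge\|\lambda(\mu)\delta_e\|=\|\mu\|_2>0$.

For $n\ge1$ let $\varphi=\rho^{-n}\mu^{*n}$. It is nonnegative, symmetric and finitely supported, $\|\lambda(\varphi)\|\le1$, and $\|\varphi^{1/2}\|_2^2=\sum\varphi=\rho^{-n}$. By Lemma~\ref{lem:signs} there are signs $\theta$ such that $e=\theta\varphi^{1/2}$ has $\|e\|_A\ge\rho^{-n/2}/\sqrt3$, and $\|e\|_M\le2\sqrt2$ by Lemma~\ref{lem:weight}. So $a=e/\|e\|_A$ has $\|a\|_A=1$ and $\|a\|_M\le2\sqrt6\,\rho^{n/2}$, which tends to $0$ as $n\to\infty$.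
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:discrete}]
Let $G$ be discrete and non-amenable. Then $G$ is infinite, that is, non-compact. By Propositions \ref{prop:small} and \ref{prop:reduction}, $A(G)$ satisfies (H1)--(H3), and by Theorem~\ref{thm:criterion} it is not approximately amenable.
\end{proof}

\section{Locally compact groups and operator approximate amenability}\label{sec:operator}

An \emph{operator space} is a Banach space $V$ with norms on the matrix spaces $M_n(V)$ that come from an embedding $V\subset B(\mathcal H)$. A linear map $\phi:V\to W$ is \emph{completely bounded} if $\|\phi\|_{cb}=\sup_n\|\mathrm{id}_{M_n}\otimes\phi\|<\infty$, and \emph{completely contractive} if $\|\phi\|_{cb}\le1$. Closed subspaces, duals, preduals of von Neumann algebras and the spaces $CB(V,W)$ of completely bounded maps are operator spaces. We use the following standard facts, where $\widehat\otimes_{op}$ is the operator space projective tensor product.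
\begin{enumerate}
\item[(O1)] $V\widehat\otimes_{op}W$ is a completion of $V\otimes W$; it is associative and commutative; $\|v\otimes w\|=\|v\|\|w\|$ for matrices $v$ over $V$ and $w$ over $W$; and $\|\phi\otimes\psi\|_{cb}\le\|\phi\|_{cb}\|\psi\|_{cb}$.
\item[(O2)] $CB(V\widehat\otimes_{op}W,Z)=CB(V,CB(W,Z))$ and $(V\widehat\otimes_{op}W)^*=CB(V,W^*)$ completely isometrically.
\item[(O3)] A bounded functional $f$ has $\|f\|_{cb}=\|f\|$; adjoints preserve $\|\cdot\|_{cb}$; and $V\to V^{**}$ is a complete isometry.
\item[(O4)] The $\ell^1$-sum $V\oplus_1W$ has norm $\|v\|+\|w\|$, contains $V$ and $W$ completely isometrically, and $CB(V\oplus_1W,Z)=CB(V,Z)\oplus_\infty CB(W,Z)$ completely isometrically.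
\end{enumerate}
A \emph{completely contractive Banach algebra} is an algebra and operator space $A$ whose product extends to a complete contraction $A\widehat\otimes_{op}A\to A$. An \emph{operator $A$-bimodule} is an operator space and bimodule $X$ whose actions extend to completely bounded maps $A\widehat\otimes_{op}X\to X$ and $X\widehat\otimes_{op}A\to X$. Its dual is again one: the adjoint of the left action is a completely bounded map $X^*\to CB(A,X^*)$, which by (O2) is a completely bounded map $X^*\widehat\otimes_{op}A\to X^*$, and likewise on the other side. The algebra $A$ is \emph{operator amenable} (respectively \emph{operator approximately amenable}) if every completely bounded derivation into the dual of an operator $A$-bimodule is inner (respectively approximately inner, in norm and pointwise on $A$). By (O1) operator bimodules are Banach bimodules, and completely bounded maps are bounded. So approximate amenability implies operator approximate amenability.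

As the predual of $VN(G)$, the algebra $A(G)$ is a completely contractive Banach algebra: the dual of $A(G)\widehat\otimes_{op}A(G)$ is the von Neumann tensor product $VN(G)\,\bar\otimes\,VN(G)$, and the adjoint of the product is the normal $*$-homomorphism determined by $\lambda(x)\mapsto\lambda(x)\otimes\lambda(x)$.

\begin{proposition}\label{prop:opcriterion}
A completely contractive Banach algebra $A$ that satisfies \textup{(H1)--(H3)} is not operator approximately amenable.
\end{proposition}

\begin{proof}
Give $A^\#$ the structure $A\oplus_1\mathbb C$, which has the norm used in Section~\ref{sec:diagonals}. Its product is completely contractive. Indeed, by (O2) and (O4) it suffices to show that left multiplication defines complete contractions from $\mathbb C$ and from $A$ into $CB(A^\#,A^\#)$. The first sends $1$ to the identity map. The second has components $A\to CB(A,A^\#)$, given by the product of $A$, and $A\to CB(\mathbb C,A^\#)=A^\#$, the inclusion.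

Let $\mathcal E=A^\#\widehat\otimes_{op}A^\#$. By associativity and functoriality in (O1), the actions \eqref{eq:actions} are completely contractive, which gives (E1); (O1) and (O3) give (E2). The product map $\pi:\mathcal E\to A^\#$ is a continuous bimodule map, and $K=\ker\pi$ is an operator $A$-bimodule, since $A\widehat\otimes_{op}K\to A\widehat\otimes_{op}\mathcal E\to\mathcal E$ is completely contractive with range in $K$, and likewise on the right. Hence $K^*$ is an operator $A$-bimodule. The maps $c\mapsto c\otimes1$ and $c\mapsto1\otimes c$ are complete contractions by (O1), so $D(c)=c\otimes1-1\otimes c$ is a completely bounded derivation into $K^{**}=(K^*)^*$. If $A$ were operator approximately amenable, $D$ would be approximately inner, and the rest of the proof of Lemma~\ref{lem:diagonal}(a) would give, for each $\varepsilon>0$, an $M\in\mathcal E^{**}$ with $\langle M,\chi\otimes\chi\rangle=1$ and $\|c\cdot M-M\cdot c\|\le\varepsilon$ for $c\in\{a,b\}$. Proposition~\ref{prop:core} excludes this.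
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lc}]
(a) Let $G$ be non-amenable; then $G$ is not compact. By a theorem of Losert \cite{Losert}, the norms $\|\cdot\|_M$ and $\|\cdot\|_A$ on $A(G)$ are not equivalent. Since $\|\cdot\|_M\le\|\cdot\|_A$, for each $\delta>0$ there is $h$ with $\|h\|_A=1$ and $\|h\|_M\le\delta$. By Propositions \ref{prop:reduction} and \ref{prop:opcriterion}, $A(G)$ is not operator approximately amenable, and hence not approximately amenable.

(b) If $G$ is amenable, then $A(G)$ is operator amenable by a theorem of Ruan \cite{Ruan}. An inner derivation is approximately inner, through a constant net, so operator amenability implies operator approximate amenability. The latter implies amenability of $G$ by (a).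

(c) For discrete $G$, approximate amenability of $A(G)$ is equivalent to amenability of $G$ by Theorem~\ref{thm:discrete} and Proposition~\ref{prop:amenable}; now use (b). For the last claim, recall that a Banach algebra $A$ is \emph{weakly amenable} if every continuous derivation $A\to A^*$ is inner. If $A$ is commutative, then $a\cdot f=f\cdot a$ for $a\in A$ and $f\in A^*$, so an approximately inner derivation $A\to A^*$ is a pointwise limit of zero maps and vanishes. Thus a commutative approximately amenable algebra is weakly amenable. The compact group $SO(3)$ is amenable, but $A(SO(3))$ is not weakly amenable by a theorem of Johnson \cite{Johnson}, and so it is not approximately amenable.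
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Approximate amenability and Charles' role in its advancement},
\texttt{http://www1.maths.leeds.ac.uk/\textasciitilde pmt6jrp/ReadSlides/ghahramani\_slides.pdf}.

\bibitem{BO}
Brown and Ozawa, \emph{C*-Algebras and Finite-Dimensional Approximations}.

\bibitem{Johnson}
Johnson, \emph{Non-amenability of the Fourier algebra of a compact group}, J. London Math. Soc. \textbf{50} (1994).

\bibitem{Losert}
Losert, \emph{Properties of the Fourier algebra that are equivalent to amenability}, Proc. Amer. Math. Soc. \textbf{92} (1984), 347--354.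

\bibitem{Ruan}
Ruan, \emph{The operator amenability of $A(G)$}, Amer. J. Math. \textbf{117} (1995).

\end{thebibliography}
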